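# No analytic continuation of the pressure on $\mathcal B_h$ when $h$ is not exponentially large

## A first guess: weak interactions give an analytic pressure

Take a lattice spin system with finitely many spin values and a translation-invariant interaction $\Phi$. Its free energy per site, here called the pressure $p(\Phi)$, is a function on a Banach space of real interactions. Is it analytic somewhere? More exactly: can $p$ be extended to a holomorphic function on some open set of complex interactions that contains a real one?

The answer one would first guess is yes. Near $\Phi=0$ the spins are almost independent, nothing like a phase transition is in sight, and the pressure should be given by a convergent expansion. We shall test this guess. It passes the simplest tests, and then fails, already at $\Phi=0$ and for Ising spins. What decides is how heavily the norm weights interactions that couple many spins at once.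

We fix the setting. Let $d\ge1$, let $\Omega_0$ be a finite set with $|\Omega_0|\ge2$, let $\rho$ be a probability measure on $\Omega_0$ with $\rho(\{s\})>0$ for every $s$, and let $\mu^0=\rho^{\otimes\mathbb Z^d}$ on $\Omega=\Omega_0^{\mathbb Z^d}$. Shifts act by $(\tau_a\omega)_x=\omega_{x+a}$.

**Definition (interactions).** An interaction is a family $\Phi=\{\Phi_X\}$, indexed by the finite nonempty $X\subset\mathbb Z^d$, where $\Phi_X:\Omega\to\mathbb R$ depends only on the spins in $X$. It is translation-invariant if $\Phi_{X+a}=\Phi_X\circ\tau_a$ for all $a$. Given a weight $h(X)\ge1$, $\mathcal B_h$ is the real Banach space of translation-invariant real interactions with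
$$\|\Phi\|_h=\sum_{X\ni0}h(X)\|\Phi_X\|_\infty<\infty ,$$
and $\mathcal B_h^{\mathbb C}$ is its complexification: the same with complex-valued $\Phi_X$ and the same norm.

**Definition (pressure).** For finite $\Lambda$ put $H_\Lambda^\Phi=\sum_{X\subset\Lambda}\Phi_X$ and $Z_\Lambda(\Phi)=\int e^{-H_\Lambda^\Phi}\,d\mu^0$. For $\Phi\in\mathcal B_h$ the limit $p(\Phi)=\lim|\Lambda|^{-1}\log Z_\Lambda(\Phi)$ along cubes exists.

Except in Theorem 3, the weight depends only on the number of points: $h(X)=h(|X|)$ with $1\le h(n)<\infty$. The hypothesis on it is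

> **(H)** there are no $\varepsilon>0$, $c>0$ with $h(n)\ge c\,e^{\varepsilon n}$ for all $n\ge1$.

For example $h\equiv1$, $h(n)=n^5$ and $h(n)=e^{\sqrt n}$ satisfy (H). So does the weight with $h(n)=e^n$ for odd $n$ and $h(n)=1$ for even $n$: (H) only asks that exponential lower bounds fail along some sequence of sizes.

Two kinds of interactions will do all the work. The first are one-body interactions: for $\theta:\Omega_0\to\mathbb R$ let $\Theta$ be given by $\Theta_{\{x\}}(\omega)=\theta(\omega_x)$ and $\Theta_X=0$ if $|X|\neq1$. Then $\|\Theta\|_h=h(1)\|\theta\|_\infty$. The second are as follows.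

**Definition (orbit interactions).** Let $Y$ be finite and nonempty and let $f:\Omega\to\mathbb C$ depend only on the spins in $Y$. Put $\Psi^{Y,f}_{Y+a}=f\circ\tau_a$ for $a\in\mathbb Z^d$, and $\Psi^{Y,f}_X=0$ for all other $X$.

Since $Y$ is finite, the translates $Y+a$ are distinct, so this is well defined. It is translation-invariant because $\tau_a\tau_b=\tau_{a+b}$. For instance, with $d=1$, $Y=\{0,1\}$, $f=-J\omega_0\omega_1$ we get the nearest-neighbor Ising chain.

Write $A_\Phi=\sum_{X\ni0}|X|^{-1}\Phi_X$ for the energy per site; for instance $A_\Theta=\theta(\omega_0)$. The translates of $Y$ that contain $0$ are the $Y-y$ with $y\in Y$, so there are exactly $|Y|$ of them, and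
$$\|\Psi^{Y,f}\|_h=|Y|\,h(|Y|)\,\|f\|_\infty,\qquad A_{\Psi^{Y,f}}=\frac1{|Y|}\sum_{y\in Y}f\circ\tau_{-y},\qquad \mu(A_{\Psi^{Y,f}})=\mu(f)\tag{1}$$
for every shift-invariant probability measure $\mu$.

A function $F:U\to\mathbb C$ on an open $U\subset\mathcal B_h^{\mathbb C}$ is Fréchet-holomorphic if it has a complex-linear bounded Fréchet derivative at each point. We use that $F$ is then continuous and that $F$ composed with an affine map from an open subset of $\mathbb C^k$ is holomorphic.

## Tests on one-body interactions and on the Ising chain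

**One-body interactions.** Here $Z_\Lambda(-\lambda\Theta)=\big(\int e^{\lambda\theta}d\rho\big)^{|\Lambda|}$, so $p(-\lambda\Theta)=\log\int e^{\lambda\theta}d\rho$. This extends holomorphically to a neighborhood of the real axis. For $\Omega_0=\{-1,1\}$, $\rho$ uniform, $\theta(s)=s$ it is $\log\cosh\lambda$.

**The Ising chain.** Let $d=1$, $\Omega_0=\{-1,1\}$, $\rho$ uniform, $\Phi_{\{x\}}=-b\,\omega_x$, $\Phi_{\{x,x+1\}}=-J\omega_x\omega_{x+1}$. With $T_{ss'}=e^{Jss'+b(s+s')/2}$ and $v_s=e^{bs/2}$ one has $Z_{\{1,\dots,L\}}=2^{-L}\,v^{\mathsf T}T^{L-1}v$. The matrix $T$ has trace $2e^J\cosh b$ and determinant $e^{2J}-e^{-2J}$, and both $T$ and $v$ have positive entries, so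
$$p=\log\tfrac12\Big(e^J\cosh b+\sqrt{e^{2J}\sinh^2b+e^{-2J}}\Big).$$
The radicand is positive for real $(J,b)$, so $p$ extends holomorphically near every real $(J,b)$.

The same happens near $0$ for any finite number of orbit interactions. Theorem 3 below, used with the weight $e^{|X|}$, gives it. But the neighborhood which it gives shrinks as the sets grow: it requires $|t|\,n\,e^n\|f\|_\infty<r$ for $t\Psi^{Y,f}$ with $|Y|=n$, whereas the norm in $\mathcal B_h$ is only $|t|\,n\,h(n)\|f\|_\infty$. A holomorphic extension to an open set must treat all directions uniformly. So we test large $n$.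

## Many-spin directions at $\Phi=0$: the guess fails

Let $\Omega_0=\{-1,1\}$, $\rho$ uniform, $\theta(s)=s$, and assume (H). Suppose $F$ is holomorphic on the ball $\{\|\Phi\|_h<2R\}\subset\mathcal B_h^{\mathbb C}$, with $|F|\le M$ there and $F=p$ at real points. For $|z|<\delta:=R/h(1)$ and $\Psi\in\mathcal B_h^{\mathbb C}$, let $\ell_z(\Psi)=\partial_tF(-z\Theta+t\Psi)|_{t=0}$. This is holomorphic in $z$ and complex-linear in $\Psi$. Cauchy's estimate on $|t|<R/\|\Psi\|_h$ gives
$$|\ell_z(\Psi)|\le\tfrac MR\|\Psi\|_h .$$

For real $z=\lambda$ we can compute $\ell_\lambda$. Let $\mu_\lambda$ be the product measure with single-spin weights $e^{\lambda s}/(2\cosh\lambda)$. Recall the variational principle: $p(\Phi)$ is the maximum of $s(\mu)-\mu(A_\Phi)$ over shift-invariant $\mu$, where $s$ is the specific entropy relative to $\mu^0$ (definitions follow in (F2)). Here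
$$s(\mu_\lambda)=-\lambda\tanh\lambda+\log\cosh\lambda,\qquad -\mu_\lambda(A_{-\lambda\Theta})=\lambda\tanh\lambda,$$
with sum $\log\cosh\lambda=p(-\lambda\Theta)$. So $\mu_\lambda$ attains the maximum, and $p(-\lambda\Theta+t\Psi)\ge p(-\lambda\Theta)-t\mu_\lambda(A_\Psi)$ for real $\Psi$ and all real $t$. The left side is differentiable at $t=0$, hence $\ell_\lambda(\Psi)=-\mu_\lambda(A_\Psi)$, first for real $\Psi$ and then by linearity for complex $\Psi$.

Now let $|Y|=n$, $g:\{-1,1\}\to\mathbb C$ with $\|g\|_\infty\le1$, and $g_Y(\omega)=\prod_{y\in Y}g(\omega_y)$. By (1) and independence, $-\ell_\lambda(\Psi^{Y,g_Y})=m_g(\lambda)^n$ with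
$$m_g(z)=\frac{g(1)e^z+g(-1)e^{-z}}{2\cosh z},$$
and by the identity theorem $-\ell_z(\Psi^{Y,g_Y})=m_g(z)^n$ for $|z|<\min(\delta,\pi/2)$. Choose $z=iy$ with $0<y<\min(\delta,\pi/2)$ and $g(1)=1$, $g(-1)=e^{2iy}$. Then $m_g(iy)=e^{iy}/\cos y$, and by (1)
$$(\cos y)^{-n}\le\tfrac MR\,n\,h(n)\qquad\text{for all }n\ge1 .$$
Since $1/\cos y>1$, this bounds $h$ below by an exponential and contradicts (H). So the guess is wrong.

In words: at $z=iy$ the single-spin law becomes the complex measure with masses $e^{\pm iy}/(2\cos y)$. Its total mass is $1$, but its total variation is $1/\cos y>1$. The $n$-fold product has total variation $(\cos y)^{-n}$, which a norm without exponential weights cannot control.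

## The theorems, and what is missing away from $\Phi=0$

**Theorem 1.** Under (H) there is no open $U\subset\mathcal B_h^{\mathbb C}$ with $U\cap\mathcal B_h\neq\emptyset$ and no holomorphic $F:U\to\mathbb C$ with $F=p$ on $U\cap\mathcal B_h$.

This answers, in the affirmative, a question taken from "Regularity Properties and Pathologies of Position-Space Renormalization-Group Transformations: Scope and Limitations of Gibbsian Theory": the pressure has no analytic continuation to any open set containing a real point. There is a generic version, and a converse.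

**Theorem 2.** Assume (H). Let $\Phi_0\in\mathcal B_h$ be any real interaction and $\theta:\Omega_0\to\mathbb R$ any nonconstant function. Then the set of real $\Psi\in\mathcal B_h$ for which $(\lambda,t)\mapsto p(\Phi_0-\lambda\Theta+t\Psi)$ is real-analytic in a neighborhood of $(0,0)\in\mathbb R^2$ is meagre in $\mathcal B_h$. Consequently Theorem 1 remains true if "Fréchet-holomorphic" is weakened to "holomorphic on every complex line".

**Theorem 3.** If $h(X)\ge c\,e^{\varepsilon|X|}$ with $c,\varepsilon>0$, then $p$ has a holomorphic extension to the ball $\{\|\Phi\|_h<r\}\subset\mathcal B_h^{\mathbb C}$, where $r=\min\{1,\frac c2(1-e^{-\varepsilon/2})\}$. On this ball $Z_\Lambda\neq0$ for all finite $\Lambda$. Hence, for $h$ depending only on $|X|$, $p$ has an analytic continuation to some open set containing a real point if and only if $h(X)\ge c\,e^{\varepsilon|X|}$ for some $c,\varepsilon>0$.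

**Zeros of $Z_\Lambda$ do not settle the matter.** A natural first approach to Theorem 1 starts from a theorem of Dobrushin and Martirosyan: under (H), every open $U\subset\mathcal B_h^{\mathbb C}$ containing a real point contains a complex $\Phi$ with $Z_{\Lambda_n}(\Phi)=0$ for a sequence of cubes $\Lambda_n\nearrow\infty$. At such a $\Phi$ every $\log Z_{\Lambda_n}$ is singular, so one would like to conclude that $p$ cannot continue there. The argument stops exactly here: a continuation $F$ is tied to $p$ only at real points, and nothing relates $F(\Phi)$ to $Z_{\Lambda_n}(\Phi)$ at complex $\Phi$. In general the inference is false. Take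
$$Z_n(z)=\prod_{1\le j\le\sqrt n}(1+j^2z^2).$$
These functions are positive on $\mathbb R$, and each point $\pm i/j$ is a zero of $Z_n$ for all $n\ge j^2$, so zeros of this kind occur in every neighborhood of $0$. Yet for real $z$ we have $0\le\frac1n\log Z_n(z)\le\frac{1}{\sqrt n}\log(1+nz^2)\to0$, and the limit $0$ is entire. (The $Z_n$ are not partition functions; the example only shows that zeros alone prove nothing.) We shall not use this theorem.

**What the computation at $0$ used.** The open set $U$ may be anywhere, so we must replace $0$ by an arbitrary real $\Phi_0$. Two ingredients are then lost.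

First, the equilibrium state $\mu_\lambda$ is no longer a product, so $\mu_\lambda(g_Y)\neq m_g(\lambda)^n$ in general. One might take the points of $Y$ far apart, but for this one needs mixing. What differentiability of $p$ will give us is only ergodicity, and ergodicity does not imply that distant spins decorrelate. On $\{-1,1\}^{\mathbb Z}$ let $\mu$ give mass $\frac12$ to each of the two alternating configurations. The shift exchanges them, so $\mu$ is invariant, and every invariant event contains both or neither, so $\mu$ is ergodic. But $\mu(\omega_0)=0$ while $\mu(\omega_0\omega_x)=(-1)^x$ for all $x$. In this example averaging helps: the average of $(-1)^{x-y}$ over ordered pairs of distinct points of $\{1,\dots,L\}$ is $(\sigma_L^2-L)/(L(L-1))$ with $\sigma_L=\sum_{x=1}^L(-1)^x\in\{-1,0\}$, which tends to $0$. In general we shall average over all $n$-point subsets $Y$ of a large cube. All these directions have the same norm bound $n\,h(n)$, because $h$ depends only on $|Y|$, and the mean ergodic theorem supplies $m_g(\lambda)^n$ in the limit.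

Second, there is no formula for $m_g(z)$ from which to read off a point with $|m_g(z)|>1$. We argue by contradiction: if $|m_g(z)|\le1$ always, then the complexified single-spin law is a genuine probability measure for every complex $z$, hence has real values, hence does not depend on $z$ at all; and that contradicts the strict convexity of $p$ in the direction $\Theta$.

## Equilibrium states and other facts to be used

Let $M_\tau$ be the set of shift-invariant probability measures on $\Omega$. Since $h\ge1$, every $\Phi\in\mathcal B_h$ is absolutely summable: $\sum_{X\ni0}\|\Phi_X\|_\infty<\infty$.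

* (F1) $p$ is convex on $\mathcal B_h$ and $|p(\Phi)-p(\Phi')|\le\|\Phi-\Phi'\|_h$. Convexity of $\log Z_\Lambda$ is Hölder's inequality. The bound follows from $\|H^\Phi_\Lambda-H^{\Phi'}_\Lambda\|_\infty\le\sum_{x\in\Lambda}\sum_{X\ni x}\|\Phi_X-\Phi'_X\|_\infty\le|\Lambda|\,\|\Phi-\Phi'\|_h$.
* (F2) Variational principle: $p(\Phi)=\max_{\mu\in M_\tau}[s(\mu)-\mu(A_\Phi)]$, where $s(\mu)=-\lim|\Lambda|^{-1}I(\mu_\Lambda|\mu^0_\Lambda)$ and $I(\alpha|\beta)=\sum\alpha\log(\alpha/\beta)$ is the relative entropy. The function $s$ is finite and affine on $M_\tau$. (Finiteness: $0\le I(\mu_\Lambda|\mu_\Lambda^0)\le|\Lambda|\log(1/\min_s\rho(\{s\}))$.) Maximizers are called equilibrium states.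
* (F3) (Lanford–Ruelle) For absolutely summable $\Phi$, every equilibrium state is a Gibbs measure for $\Phi$, that is, it satisfies the DLR equations. We need only the single-site equation: the conditional probability of $\{\omega_0=s\}$ given $(\omega_x)_{x\ne0}$ is, almost surely,
$$\pi(s|\omega)=\frac{\rho(\{s\})\,e^{-\sum_{X\ni0}\Phi_X(s\omega)}}{\sum_{s'}\rho(\{s'\})\,e^{-\sum_{X\ni0}\Phi_X(s'\omega)}},$$
where $s\omega$ is $\omega$ with the spin at $0$ replaced by $s$.
* (F4) Extreme points of $M_\tau$ are ergodic, and the $L^2$ mean ergodic theorem holds along cubes.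

These can be found in Lanford–Ruelle, Commun. Math. Phys. 13 (1969) 194; in Israel, *Convexity in the Theory of Lattice Gases* (1979); and in Georgii, *Gibbs Measures and Phase Transitions*, Chs. 14–15.

From complex analysis we use the identity theorem, Montel's theorem and Vitali's theorem: a uniformly bounded sequence of holomorphic functions on a disc (or connected plane domain) that converges pointwise on a set with an accumulation point inside converges locally uniformly, so to a holomorphic limit.

## A lemma on directional derivatives along $\Phi_0-\lambda\Theta$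

The lemma isolates what a continuation would provide. It is stated with derivatives only, so that it serves both Theorem 1 and Theorem 2.

**Lemma 4.** Assume (H). Let $\Phi_0\in\mathcal B_h$ be real, $\theta$ nonconstant, and $\Phi_\lambda=\Phi_0-\lambda\Theta$. There are no $\delta>0$, $C<\infty$ such that

(a) for every real $\lambda\in(-\delta,\delta)$ and every $\Psi\in\mathcal B_h$ the two-sided derivative $Dp(\Phi_\lambda)[\Psi]=\frac{d}{dt}p(\Phi_\lambda+t\Psi)|_{t=0}$ exists; and

(b) for every $\Psi\in\mathcal B_h$, $\lambda\mapsto Dp(\Phi_\lambda)[\Psi]$ extends to a holomorphic function $\ell_z(\Psi)$ on $\mathbb D=\{|z|<\delta\}$ with $|\ell_z(\Psi)|\le C\|\Psi\|_h$.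

Suppose (a) and (b) hold; we may take $C>0$.

**Step 1: a unique, ergodic equilibrium state.** This step turns derivatives of $p$ into expectations. Let $\lambda\in(-\delta,\delta)$ and let $\mu$ be an equilibrium state for $\Phi_\lambda$; one exists by (F2). Inserting $\mu$ in the variational principle for $\Phi_\lambda+t\Psi$, and using $A_{\Phi_\lambda+t\Psi}=A_{\Phi_\lambda}+tA_\Psi$, we get
$$p(\Phi_\lambda+t\Psi)\ge s(\mu)-\mu(A_{\Phi_\lambda})-t\mu(A_\Psi)=p(\Phi_\lambda)-t\mu(A_\Psi)\qquad(t\in\mathbb R).$$
Both sides agree at $t=0$ and the left side is differentiable there. Dividing by $t>0$ and by $t<0$ gives the two inequalities in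
$$Dp(\Phi_\lambda)[\Psi]=-\mu(A_\Psi)\qquad(\Psi\in\mathcal B_h).\tag{2}$$
Take $\Psi=\Psi^{Y,f}$ with a real $f$ depending on the spins in $Y$. By (1), $\mu(f)=-Dp(\Phi_\lambda)[\Psi^{Y,f}]$. So $\mu$ is determined on all local functions: the equilibrium state is unique. Call it $\mu_\lambda$.

Suppose $\mu_\lambda=\alpha\nu+(1-\alpha)\nu'$ with $0<\alpha<1$ and $\nu,\nu'\in M_\tau$. The functional $\mu\mapsto s(\mu)-\mu(A_{\Phi_\lambda})$ is affine and at most $p(\Phi_\lambda)$, and it equals $p(\Phi_\lambda)$ at $\mu_\lambda$. So it equals $p(\Phi_\lambda)$ at $\nu$ and at $\nu'$; both are equilibrium states, hence both equal $\mu_\lambda$. Thus $\mu_\lambda$ is extreme in $M_\tau$, and by (F4) it is ergodic.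

By (2), $\ell_\lambda(\Psi)$ is real-linear in $\Psi$ for real $\lambda$. For fixed $\Psi,\Psi'$ and real $\alpha,\beta$ the function $\ell_z(\alpha\Psi+\beta\Psi')-\alpha\ell_z(\Psi)-\beta\ell_z(\Psi')$ is holomorphic on $\mathbb D$ and vanishes on $(-\delta,\delta)$, so it vanishes on $\mathbb D$. Hence $\ell_z$ is real-linear on $\mathcal B_h$, and we extend it complex-linearly by $\ell_z(\Psi_1+i\Psi_2)=\ell_z(\Psi_1)+i\ell_z(\Psi_2)$. Real and imaginary parts do not increase the norm, so for all $\Psi\in\mathcal B_h^{\mathbb C}$
$$\ell_z(\Psi)\text{ is holomorphic in }z\in\mathbb D,\qquad|\ell_z(\Psi)|\le2C\|\Psi\|_h,\qquad\ell_\lambda(\Psi)=-\mu_\lambda(A_\Psi)\ \ (\lambda\text{ real}).\tag{3}$$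

**Step 2: a bound on the complexified single-spin law.** This step replaces the product formula by averages over $n$-point sets. For $g:\Omega_0\to\mathbb C$ put
$$m_g(z)=-\ell_z(\Psi^{\{0\},g(\omega_0)}).$$
It is holomorphic on $\mathbb D$ and linear in $g$, and $m_g(\lambda)=\mu_\lambda(g(\omega_0))$ for real $\lambda$. We claim that
$$|m_g(z)|\le1\qquad\text{for all }z\in\mathbb D\text{ and all }g:\Omega_0\to\mathbb C\text{ with }\|g\|_\infty\le1.\tag{4}$$

Fix such a $g$, and $n\ge1$. For $|Y|=n$ let $g_Y(\omega)=\prod_{y\in Y}g(\omega_y)$. For $\Lambda_L=\{1,\dots,L\}^d$ with $|\Lambda_L|\ge n$, let $G_L(z)$ be the average of $-\ell_z(\Psi^{Y,g_Y})$ over all $Y\subset\Lambda_L$ with $|Y|=n$. Each $\Psi^{Y,g_Y}$ has norm at most $n\,h(n)$ by (1), so by (3)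
$$|G_L(z)|\le2C\,n\,h(n)\qquad(z\in\mathbb D),\tag{5}$$
with a bound that does not depend on $L$.

Let $\lambda$ be real. By (3) and (1), $G_L(\lambda)$ is the average of $\mu_\lambda(g_Y)$ over the $n$-subsets $Y$ of $\Lambda_L$. Each subset comes from $n!$ orderings, so this is the average of $\mu_\lambda(g(\omega_{x_1})\cdots g(\omega_{x_n}))$ over the $n$-tuples of distinct points. The average of the same quantity over all $n$-tuples is $\mu_\lambda(a_L^n)$, where
$$a_L=\frac1{|\Lambda_L|}\sum_{x\in\Lambda_L}g(\omega_x).$$
The fraction $q_L$ of $n$-tuples with a repeated point is at most $\binom n2/|\Lambda_L|\le n^2/(2|\Lambda_L|)$. The average over all tuples is $(1-q_L)$ times the average over injective ones plus $q_L$ times the average over the others, and all terms have modulus at most $1$. Therefore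
$$\big|G_L(\lambda)-\mu_\lambda(a_L^n)\big|\le2q_L\le\frac{n^2}{|\Lambda_L|}.$$
Since $|a_L|\le1$ and $|m_g(\lambda)|\le1$, factoring $a^n-m^n$ gives $|a_L^n-m_g(\lambda)^n|\le n|a_L-m_g(\lambda)|$. By ergodicity and (F4), $a_L\to\mu_\lambda(g(\omega_0))=m_g(\lambda)$ in $L^2(\mu_\lambda)$. Hence $G_L(\lambda)\to m_g(\lambda)^n$ as $L\to\infty$, for every $\lambda\in(-\delta,\delta)$.

By (5) and Vitali's theorem, $G_L$ converges on $\mathbb D$ to a holomorphic function. It equals $m_g(z)^n$ for real $z$, hence on all of $\mathbb D$ by the identity theorem. Passing to the limit in (5),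
$$|m_g(z)|^n\le2C\,n\,h(n)\qquad\text{for all }n\ge1,\ z\in\mathbb D .$$
If $|m_g(z)|=q>1$ for some $z$, then $h(n)\ge q^n/(2Cn)\ge c'q^{n/2}$ for all $n\ge1$, with $c'=\inf_n q^{n/2}/(2Cn)>0$. This contradicts (H), with $\varepsilon=\frac12\log q$. So (4) holds.

**Step 3: positivity forces constancy.** This step shows that the bound (4) freezes the single-spin law. Put $\nu_z(s)=m_{1_{\{s\}}}(z)$, so that $m_g(z)=\sum_sg(s)\nu_z(s)$. In (4) choose $g(s)$ of modulus $1$ with $g(s)\nu_z(s)=|\nu_z(s)|$; this gives $\sum_s|\nu_z(s)|\le1$. On the other hand $m_1(\lambda)=1$ for real $\lambda$, so $\sum_s\nu_z(s)=m_1(z)=1$ on $\mathbb D$ by the identity theorem. Then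
$$1=\sum_s\operatorname{Re}\nu_z(s)\le\sum_s|\nu_z(s)|\le1 ,$$
so $\operatorname{Re}\nu_z(s)=|\nu_z(s)|$, that is, $\nu_z(s)\ge0$, for every $s$. In particular $m_\theta(z)=\sum_s\theta(s)\nu_z(s)$ is real for every $z\in\mathbb D$. A real-valued holomorphic function on a disc is constant. Hence $\mu_\lambda(\theta(\omega_0))=\kappa$ for all $\lambda\in(-\delta,\delta)$. Since $\Phi_{\lambda+t}=\Phi_\lambda-t\Theta$, (2) gives
$$\frac{d}{d\lambda}p(\Phi_\lambda)=Dp(\Phi_\lambda)[-\Theta]=\mu_\lambda(A_\Theta)=\mu_\lambda(\theta(\omega_0))=\kappa,\qquad p(\Phi_\lambda)=p(\Phi_0)+\lambda\kappa .$$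

**Step 4: an affine pressure is impossible.** This step proves the strict convexity that was announced. Since $\mu_0$ is an equilibrium state for $\Phi_0$ and $\mu_0(\theta(\omega_0))=\kappa$,
$$s(\mu_0)-\mu_0(A_{\Phi_\lambda})=p(\Phi_0)+\lambda\mu_0(\theta(\omega_0))=p(\Phi_0)+\lambda\kappa=p(\Phi_\lambda).$$
So $\mu_0$ is an equilibrium state for every $\Phi_\lambda$ with $|\lambda|<\delta$. Fix $\lambda\in(0,\delta)$. By (F3), $\mu_0$ is a Gibbs measure both for $\Phi_0$ and for $\Phi_\lambda$. Let $\pi(s|\omega)$ be the single-site conditional probability for $\Phi_0$. It is strictly positive, because $\rho(\{s\})>0$ and the sum in the exponent is finite. Passing from $\Phi_0$ to $\Phi_\lambda$ multiplies the weight of $s$ by $e^{\lambda\theta(s)}$, so the conditional probability for $\Phi_\lambda$ is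
$$\frac{\pi(s|\omega)\,e^{\lambda\theta(s)}}{\sum_{s'}\pi(s'|\omega)\,e^{\lambda\theta(s')}} .$$
Both are versions of the same conditional probability under $\mu_0$, so they agree for $\mu_0$-almost every $\omega$ and all $s$. For one such $\omega$ divide by $\pi(s|\omega)>0$: the number $e^{\lambda\theta(s)}=\sum_{s'}\pi(s'|\omega)e^{\lambda\theta(s')}$ does not depend on $s$. Since $\lambda\neq0$, $\theta$ is constant, a contradiction. This proves Lemma 4. $\blacksquare$

## Cauchy's estimate gives Theorem 1

We check that a continuation $F$ supplies (a) and (b). Suppose $F:U\to\mathbb C$ is holomorphic with $F=p$ on $U\cap\mathcal B_h$, and let $\Phi_0\in U\cap\mathcal B_h$. Choose a nonconstant $\theta$; this is possible since $|\Omega_0|\ge2$. As $F$ is continuous, there are $R>0$, $M<\infty$ such that the open ball of radius $2R$ about $\Phi_0$ in $\mathcal B_h^{\mathbb C}$ lies in $U$ and $|F|\le M$ on it. Put $\delta=R/(h(1)\|\theta\|_\infty)$, so that $\|z\Theta\|_h<R$ for $|z|<\delta$.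

Let $\Psi\in\mathcal B_h$, $\Psi\neq0$. On $\{|z|<\delta,\ |t|<R/\|\Psi\|_h\}$ the point $\Phi_0-z\Theta+t\Psi$ stays in the ball, so $(z,t)\mapsto F(\Phi_0-z\Theta+t\Psi)$ is holomorphic and bounded by $M$. Hence
$$\ell_z(\Psi)=\partial_tF(\Phi_0-z\Theta+t\Psi)|_{t=0}$$
is holomorphic in $|z|<\delta$, and Cauchy's estimate gives $|\ell_z(\Psi)|\le(M/R)\|\Psi\|_h$. For $\Psi=0$ put $\ell_z(0)=0$. For real $z=\lambda$ and real $t$ the argument is a real interaction in $U$, where $F=p$. So $Dp(\Phi_\lambda)[\Psi]$ exists and equals $\ell_\lambda(\Psi)$. Thus (a) and (b) hold with $C=M/R$, which Lemma 4 forbids. This proves Theorem 1. $\blacksquare$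

## Baire category gives Theorem 2

In Theorem 2 we no longer have one function $F$ with one bound. For each $\Psi$ there may be a different disc and a different bound, and a category argument makes them uniform. A set is meagre if it is contained in a countable union of closed sets with empty interior.

**Step 1: one-sided derivatives.** Here we describe the directions in which $p$ is differentiable. Fix $\Phi_0,\theta$, let $\Phi_\lambda=\Phi_0-\lambda\Theta$ and
$$d_\lambda(\Psi)=\lim_{t\downarrow0}t^{-1}[p(\Phi_\lambda+t\Psi)-p(\Phi_\lambda)] .$$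
By convexity the quotient is nondecreasing in $t$, and by (F1) it is bounded by $\|\Psi\|_h$ in modulus, so the limit exists. It is positively homogeneous. It is subadditive, because $p(\Phi_\lambda+t(\Psi+\Psi'))\le\frac12p(\Phi_\lambda+2t\Psi)+\frac12p(\Phi_\lambda+2t\Psi')$. By (F1), $|d_\lambda(\Psi)-d_\lambda(\Psi')|\le\|\Psi-\Psi'\|_h$. The left derivative at $t=0$ in direction $\Psi$ is $-d_\lambda(-\Psi)$, so
$$V_\lambda=\{\Psi\in\mathcal B_h:\ d_\lambda(\Psi)+d_\lambda(-\Psi)=0\}$$
is exactly the set of directions in which the two-sided derivative exists, and there it equals $d_\lambda(\Psi)$. It is closed, since $d_\lambda$ is continuous.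

Moreover $V_\lambda$ is a linear subspace on which $d_\lambda$ is linear. For $\Psi,\Psi'\in V_\lambda$, subadditivity and $d_\lambda(0)=0$ give
$$0\le d_\lambda(\Psi+\Psi')+d_\lambda(-\Psi-\Psi')\le d_\lambda(\Psi)+d_\lambda(\Psi')+d_\lambda(-\Psi)+d_\lambda(-\Psi')=0 .$$
So $\Psi+\Psi'\in V_\lambda$. Equality in the sum of the two inequalities $d_\lambda(\pm(\Psi+\Psi'))\le d_\lambda(\pm\Psi)+d_\lambda(\pm\Psi')$ forces equality in each. Thus $d_\lambda(\Psi+\Psi')=d_\lambda(\Psi)+d_\lambda(\Psi')$. Positive multiples are clear, and $V_\lambda=-V_\lambda$ with $d_\lambda(-\Psi)=-d_\lambda(\Psi)$ on $V_\lambda$.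

**Step 2: a countable cover.** We now sort the analytic directions by the size of the disc and of the bound. For $N\ge1$ let $E_N$ be the set of $\Psi\in\mathcal B_h$ such that $\Psi\in V_\lambda$ for all real $|\lambda|<1/N$, and $\lambda\mapsto d_\lambda(\Psi)$ extends from $(-1/N,1/N)$ to a holomorphic function on $|z|<1/N$ bounded by $N$.

If $u(\lambda,t)=p(\Phi_\lambda+t\Psi)$ is real-analytic near $(0,0)$, its power series converges to a holomorphic function $\tilde u(z,w)$ on a polydisc $|z|,|w|<2\eta$, with $\tilde u=u$ at real points. So $\Psi\in V_\lambda$ and $d_\lambda(\Psi)=\partial_w\tilde u(\lambda,0)$ for real $|\lambda|<2\eta$, and $\partial_w\tilde u(z,0)$ is holomorphic on $|z|<2\eta$ and bounded on $|z|\le\eta$. Hence $\Psi\in E_N$ for all large $N$. The set in Theorem 2 is therefore contained in $\bigcup_NE_N$.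

**Step 3: $E_N$ is closed.** Let $\Psi_j\in E_N$, $\Psi_j\to\Psi$. For real $|\lambda|<1/N$ we have $\Psi\in V_\lambda$, since $V_\lambda$ is closed, and $d_\lambda(\Psi_j)\to d_\lambda(\Psi)$. The holomorphic extensions of $d_\lambda(\Psi_j)$ are all bounded by $N$ and converge on $(-1/N,1/N)$. By Vitali's theorem they converge on $|z|<1/N$ to a holomorphic function bounded by $N$, and it extends $d_\lambda(\Psi)$. So $\Psi\in E_N$.

**Step 4: $E_N$ has empty interior.** This is where Lemma 4 enters. Suppose $\{\|\Psi-\Psi_0\|_h\le\sigma\}\subset E_N$ with $\sigma>0$. Let $\|\Psi\|_h\le\sigma$ and $|\lambda|<1/N$. Then $\Psi_0$ and $\Psi_0+\Psi$ lie in $E_N$, so by linearity on $V_\lambda$ we have $\Psi\in V_\lambda$ and $d_\lambda(\Psi)=d_\lambda(\Psi_0+\Psi)-d_\lambda(\Psi_0)$. This extends holomorphically to $|z|<1/N$ with bound $2N$. By scaling, for every $\Psi\in\mathcal B_h$ the two-sided derivative exists for all $|\lambda|<1/N$ and extends to $|z|<1/N$ with bound $(2N/\sigma)\|\Psi\|_h$. These are (a) and (b) with $\delta=1/N$, $C=2N/\sigma$, contradicting Lemma 4.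

So $\bigcup_NE_N$ is meagre, and with it the set in Theorem 2. By Baire's theorem its complement is dense in $\mathcal B_h$, in particular nonempty.

**Step 5: holomorphy on complex lines.** Finally we derive the last assertion. Suppose $F:U\to\mathbb C$ is holomorphic on all complex lines, $U$ is open, and $F=p$ on $U\cap\mathcal B_h\ni\Phi_0$. Choose a nonconstant $\theta$. For real $\Psi$ the function $(z,t)\mapsto F(\Phi_0-z\Theta+t\Psi)$ is defined near $(0,0)\in\mathbb C^2$ and holomorphic in each variable separately, hence jointly holomorphic by Hartogs' theorem. So $(\lambda,t)\mapsto p(\Phi_0-\lambda\Theta+t\Psi)$ is real-analytic near $(0,0)$ for every real $\Psi$. This contradicts the density of the complement. $\blacksquare$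

## Exponential weights: a zero-free ball and Theorem 3

Under an exponential weight the first guess is right near $\Phi=0$. Now let $h(X)\ge c\,e^{\varepsilon|X|}$, where $h$ may depend on $X$ in any way. Put $a=\varepsilon/2$. Let $\Phi\in\mathcal B_h^{\mathbb C}$ with $\|\Phi\|_h<r$, and set
$$f_X=e^{-\Phi_X}-1,\qquad t_X=\|f_X\|_\infty .$$

**Step 1: smallness.** We convert the norm condition into a bound on the $t_X$. By translation invariance and $h\ge1$ we have $\|\Phi_X\|_\infty\le\|\Phi\|_h<1$ for every $X$. Since $e^u-1\le2u$ for $0\le u\le1$ (by convexity and $e-1\le2$), $t_X\le e^{\|\Phi_X\|_\infty}-1\le2\|\Phi_X\|_\infty$. By translation invariance the following sum does not depend on $x$, and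
$$\sum_{X\ni x}t_Xe^{2a|X|}\le\frac2c\,\|\Phi\|_h\le1-e^{-a}\le e^a-1\qquad(x\in\mathbb Z^d).\tag{6}$$

**Step 2: a recursion for $Z_V$.** We compare $Z_V$ with $Z_{V\setminus x}$ (short for $V\setminus\{x\}$). Let $V$ be finite. Then
$$Z_V=\int\prod_{X\subset V}(1+f_X)\,d\mu^0=\sum_{\mathcal S}\int\prod_{X\in\mathcal S}f_X\,d\mu^0,$$
where $\mathcal S$ ranges over all families of nonempty subsets of $V$. Call a nonempty family $\mathcal C$ connected if it is connected under the relation $X\cap X'\ne\emptyset$, and write $\underline{\mathcal C}=\bigcup_{X\in\mathcal C}X$. Let $x\in V$. The families $\mathcal S$ with no set containing $x$ are the families of subsets of $V\setminus x$, and they contribute $Z_{V\setminus x}$. Otherwise all sets of $\mathcal S$ containing $x$ meet each other, so they lie in one connected component $\mathcal C$ of $\mathcal S$. The remaining sets are disjoint from $\underline{\mathcal C}$ and form an arbitrary family of nonempty subsets of $V\setminus\underline{\mathcal C}$. Since $\mu^0$ is a product measure the integral factorizes, and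
$$Z_V=Z_{V\setminus x}+\sum_{\substack{\mathcal C\text{ connected in }V\\x\in\underline{\mathcal C}}}w(\mathcal C)\,Z_{V\setminus\underline{\mathcal C}},\qquad w(\mathcal C)=\int\prod_{X\in\mathcal C}f_X\,d\mu^0,\quad|w(\mathcal C)|\le\prod_{X\in\mathcal C}t_X,\quad Z_\emptyset=1.\tag{7}$$

**Step 3: summing over connected families.** We bound the weights in (7), uniformly in $V$. Let
$$S_N=\max_{x\in V}\sum_{\mathcal C}\prod_{X\in\mathcal C}t_Xe^{a|X|},$$
the sum over connected $\mathcal C$ in $V$ with $x\in\underline{\mathcal C}$ and $|\mathcal C|\le N$; put $S_0=0$. Fix total orders on the subsets of $V$ and on the points of $V$. Given $\mathcal C$, let $X_1$ be the first set of $\mathcal C$ containing $x$. Since $\mathcal C$ is connected, each connected component $\mathcal C_i$ of $\mathcal C\setminus\{X_1\}$ satisfies $\underline{\mathcal C_i}\cap X_1\neq\emptyset$. Attach $\mathcal C_i$ to the first point of $\underline{\mathcal C_i}\cap X_1$. Different components have disjoint supports, so they are attached to different points.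

For example, let $V=\{1,\dots,5\}$, $x=1$, $\mathcal C=\{\{1,2\},\{2,3\},\{3,4\},\{1,5\}\}$, and suppose $\{1,2\}$ comes before $\{1,5\}$. Then $X_1=\{1,2\}$, the components are $\{\{2,3\},\{3,4\}\}$, attached to the point $2$, and $\{\{1,5\}\}$, attached to the point $1$.

The family $\mathcal C$ can be recovered from $X_1$ and the attached components, so the map is injective. At each point $y\in X_1$ there is either nothing, or one connected family with at most $N-1$ sets whose support contains $y$. Hence
$$S_N\le\max_x\sum_{X\ni x}t_Xe^{a|X|}(1+S_{N-1})^{|X|} .$$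
If $S_{N-1}\le e^a-1$, the right side is at most $\max_x\sum_{X\ni x}t_Xe^{2a|X|}\le1-e^{-a}\le e^a-1$ by (6). Starting from $S_0=0$, induction gives $S_N\le1-e^{-a}$ for all $N$.

**Step 4: no zeros.** We claim that for all finite $V$ and $x\in V$
$$Z_V\neq0\qquad\text{and}\qquad\Big|\frac{Z_V}{Z_{V\setminus x}}-1\Big|\le1-e^{-a}.\tag{8}$$
We use induction on $|V|$, with $Z_\emptyset=1$ at the start. Assume (8) for all smaller sets. Then $Z_{V\setminus x}\neq0$. Moreover for nonempty $W\subset V\setminus x$ and $y\in W$ we have $|Z_W/Z_{W\setminus y}|\ge e^{-a}$, so removing one point from $W$ multiplies $|Z|$ by at most $e^a$. Going from $V\setminus x$ down to $V\setminus\underline{\mathcal C}$ removes $|\underline{\mathcal C}|-1$ points, so $|Z_{V\setminus\underline{\mathcal C}}|\le e^{a(|\underline{\mathcal C}|-1)}|Z_{V\setminus x}|$. Insert this in (7) and use $|\underline{\mathcal C}|\le\sum_{X\in\mathcal C}|X|$: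
$$\Big|\frac{Z_V}{Z_{V\setminus x}}-1\Big|\le e^{-a}\sum_{\mathcal C}\prod_{X\in\mathcal C}t_Xe^{a|X|}\le e^{-a}\sup_NS_N\le1-e^{-a}.$$
The ratio has modulus at least $e^{-a}$, so $Z_V\neq0$, and (8) is proved.

**Step 5: holomorphic logarithms with a uniform bound.** We now build $\log Z_\Lambda$ on the ball. If $|\zeta-1|\le1-e^{-a}$, the power series of the principal logarithm gives $|\mathrm{Log}\,\zeta|\le-\log(1-|\zeta-1|)\le a$. Each $Z_V$ is a holomorphic function of $\Phi$, because it is an entire function of the finitely many numbers $\Phi_X(\omega)$, $X\subset V$, and these are continuous linear functionals of $\Phi$. Enumerate $\Lambda$, let $V_k$ be the set of the first $k$ points, and define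
$$\log Z_\Lambda=\sum_{k=1}^{|\Lambda|}\mathrm{Log}\,\frac{Z_{V_k}}{Z_{V_{k-1}}} .$$
By (8) this is a holomorphic branch on $\{\|\Phi\|_h<r\}$. For real $\Phi$ all $Z_{V_k}$ are positive, so it is the usual real logarithm. The functions $f_\Lambda=|\Lambda|^{-1}\log Z_\Lambda$ satisfy $|f_\Lambda|\le a$ on the ball.

**Step 6: the limit.** It remains to let $\Lambda\nearrow\infty$ along cubes. Let $\Phi=\Phi_1+i\Phi_2$ be in the ball, with $\Phi_1,\Phi_2$ real. The set
$$D=\{(z_1,z_2)\in\mathbb C^2:\ \|z_1\Phi_1+z_2\Phi_2\|_h<r\}$$
is open and convex and contains $(0,0)$ and $(1,i)$. The functions $(z_1,z_2)\mapsto f_\Lambda(z_1\Phi_1+z_2\Phi_2)$ are holomorphic on $D$ and bounded by $a$, and along cubes they converge to $p$ on $D\cap\mathbb R^2$, a nonempty open subset of $\mathbb R^2$. By Montel's theorem every subsequence has a locally uniformly convergent subsequence. By the identity theorem on the connected set $D$, all limits coincide, since they agree on $D\cap\mathbb R^2$. So the functions converge on $D$, in particular at $(1,i)$. Hence $F(\Phi)=\lim f_\Lambda(\Phi)$ exists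 on the ball, $|F|\le a$, and $F=p$ at real points.

On a complex line, $\{z:\|\Phi+z\Psi\|_h<r\}$ is open and convex, and there $z\mapsto F(\Phi+z\Psi)$ is a pointwise limit of uniformly bounded holomorphic functions, hence holomorphic by Vitali's theorem. A locally bounded function that is holomorphic on complex lines (Gâteaux-holomorphic) is Fréchet-holomorphic; see Hille–Phillips, *Functional Analysis and Semi-Groups*. So $F$ is the required holomorphic extension, and $Z_\Lambda\ne0$ on the ball by (8).

**Step 7: the dichotomy.** Let $h$ depend only on $|X|$. If $h(X)\ge c\,e^{\varepsilon|X|}$ for some $c,\varepsilon>0$, the ball just treated is an open set that contains the real point $0$, and $p$ continues to it. If there are no such $c,\varepsilon$, then (H) holds, and Theorem 1 excludes a continuation to any open set containing a real point. $\blacksquare$
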